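\title{A residue at infinity and the meromorphic integrability of a quartic potential}

\begin{abstract}
We prove that the Hamiltonian system with two degrees of freedom and potential
$V=\frac12aq_1^2(q_1+iq_2)^2+\frac14(q_1^2+q_2^2)^2$, $a\in\mathbb C$, is
meromorphically integrable if and only if $a=0$ or $a=-2$. For the other values
of $a$ there is no additional first integral that is meromorphic even in a
neighborhood of the origin. The result follows from a theorem on potentials
whose lowest-order part is $\gamma(q_1^2+q_2^2)^m$ plus terms that break the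
rotational symmetry on one side only. We choose positive weights for which the
lowest-weight part of the Hamiltonian is rotationally invariant. The first
correction then has a nonzero residue at infinity along the solutions of the
invariant system, and this residue is the obstruction.
\end{abstract}

\section{Introduction}\label{sec:intro}

Consider $\mathbb C^4$ with canonical coordinates $\mathbf q=(q_1,q_2)$,
$\mathbf p=(p_1,p_2)$, a potential $V(\mathbf q)$, the Hamiltonian
$H=\frac12(p_1^2+p_2^2)+V(\mathbf q)$ and the system
\begin{equation}\label{eq:system}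
\dot q_i=p_i,\qquad \dot p_i=-\frac{\partial V}{\partial q_i},\qquad i=1,2 .
\end{equation}
With the Poisson bracket
\[
\{A,B\}=\sum_{i=1}^2\Big(\frac{\partial A}{\partial q_i}\frac{\partial B}{\partial p_i}
-\frac{\partial A}{\partial p_i}\frac{\partial B}{\partial q_i}\Big),
\]
the derivative of a function $G$ along the solutions of \eqref{eq:system} is
$\dot G=\{G,H\}$. A nonconstant function $F$ with $\{H,F\}=0$ is a \emph{first
integral}. The system has two degrees of freedom, so it is completely
(Liouville) integrable when $H$ has one more first integral $F$ that is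
functionally independent of $H$; the solutions then stay on the two-dimensional
common level sets of $H$ and $F$.

The domain of $F$ matters. Near a point where the vector field does not vanish,
the flow-box theorem provides three independent holomorphic first integrals, so
the local question there is empty. The origin is different. If $V$ is
homogeneous of degree four and $(\mathbf q(t),\mathbf p(t))$ is a solution, then
so is $(s\,\mathbf q(st),s^2\mathbf p(st))$ for every $s\neq0$. Hence every
neighborhood of the origin contains a rescaled copy of every compact piece of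
every solution. We therefore use the following convention. An
\emph{additional first integral} is a meromorphic function $F$ (locally a
quotient of two holomorphic functions) on a connected neighborhood of
$0\in\mathbb C^4$, for instance on all of $\mathbb C^4$, with $\{H,F\}=0$ and
$dF\wedge dH\not\equiv0$. The system, or the potential, is
\emph{meromorphically integrable} if it has an additional first integral.

This paper is about the family of quartic potentials
\begin{equation}\label{eq:Va}
V=\tfrac12\,a\,q_1^2(q_1+iq_2)^2+\tfrac14(q_1^2+q_2^2)^2,\qquad a\in\mathbb C .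
\end{equation}
Two of its members are known to be integrable. For $a=0$ the potential is
invariant under rotations and the angular momentum $p_1q_2-p_2q_1$ is an
additional first integral. For $a=-2$ an additional first integral is
\begin{equation}\label{eq:minus2}
p_1^2+3ip_1p_2-2p_2^2+(iq_1-q_2)^3q_2 ;
\end{equation}
we shall see in Section~\ref{sec:coordinates} that it exists because one of the
two equations of motion decouples. Each of these two mechanisms works for a
single value of $a$, which suggests that there are no other integrable cases.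
This is the conjecture of \cite{LMV}, and we prove it.

\begin{theorem}\label{thm:A}
The system \eqref{eq:system} with potential \eqref{eq:Va} is meromorphically
integrable if and only if $a\in\{0,-2\}$. If $a\neq0,-2$, there is no additional
first integral meromorphic in any connected neighborhood of the origin.
\end{theorem}

For $a\in\{0,-2\}$ the additional integrals are polynomials, so the equivalence
holds whether $F$ is required to be meromorphic on all of $\mathbb C^4$ or only
near the origin. The structure of the problem becomes visible in the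
coordinates
\begin{equation}\label{eq:coordinates}
x=q_1+iq_2,\qquad y=q_1-iq_2,\qquad u=p_1+ip_2,\qquad v=p_1-ip_2 ,
\end{equation}
in which $q_1^2+q_2^2=xy$. The potential \eqref{eq:Va} is divisible by $x^2$,
and all quartic forms with this property can be treated at once.

\begin{theorem}\label{thm:C}
The potential $V=x^2(\alpha x^2+\beta xy+\gamma y^2)$ is meromorphically
integrable if and only if $\gamma=0$ or $\alpha=\beta=0$. In these cases there is
a polynomial additional first integral.
\end{theorem}

Both theorems follow from a statement that allows any even degree $2m\ge4$ and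
arbitrary terms of higher degree.

\begin{theorem}\label{thm:B}
Let $m\ge2$, $\gamma\neq0$ and
\[
V=\gamma\,(xy)^m+\sum_{j=1}^m c_j\,x^{m+j}y^{m-j}+W(x,y),
\]
where $W$ is a convergent power series with all terms of degree at least $2m+1$.
If some $c_j\neq0$, then $H=\frac12(p_1^2+p_2^2)+V$ has no additional first
integral meromorphic near the origin.
\end{theorem}

Section~\ref{sec:coordinates} derives Theorems~\ref{thm:A} and~\ref{thm:C} from
Theorem~\ref{thm:B}. Section~\ref{sec:idea} computes the obstruction in the
simplest case and lists what the general proof has to add;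
Sections~\ref{sec:weights}--\ref{sec:residue} contain that proof, and
Section~\ref{sec:hypotheses} discusses the hypotheses.

\section{Isotropic coordinates and the integrable cases}\label{sec:coordinates}

From $\{q_i,p_j\}=\delta_{ij}$ we get $\{x,v\}=\{y,u\}=1+1=2$ and
$\{x,u\}=\{y,v\}=1-1=0$, while $\{x,y\}=\{u,v\}=0$. Since $p_1^2+p_2^2=uv$,
\begin{equation}\label{eq:bracket}
\{A,B\}=2\,(A_xB_v-A_vB_x+A_yB_u-A_uB_y),\qquad H=\tfrac12uv+V,
\end{equation}
and the equations of motion are
\begin{equation}\label{eq:motion}
\dot x=u,\qquad \dot y=v,\qquad \dot u=-2V_y,\qquad \dot v=-2V_x .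
\end{equation}
Three objects are used throughout:
\[
H_0=\tfrac12uv+\gamma(xy)^m,\qquad J=\tfrac12(yu-xv),\qquad
R_\lambda(x,y,u,v)=(\lambda x,\lambda^{-1}y,\lambda u,\lambda^{-1}v),
\]
where $\lambda\in\mathbb C^*$. In the original coordinates
$J=i(q_1p_2-q_2p_1)$ is the angular momentum up to a constant factor, and
$R_{\lambda}$ with $\lambda=e^{i\vartheta}$ is the rotation by the angle
$\vartheta$, which we allow to be complex. The map $R_\lambda$ preserves the
brackets of the coordinates, so it is canonical, and it preserves $uv$, $xy$,
$H_0$ and $J$. By \eqref{eq:bracket}, $\{J,x\}=x$, $\{J,y\}=-y$, $\{J,u\}=u$,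
$\{J,v\}=-v$. Thus $\{J,\cdot\}$ is the derivation
$x\partial_x-y\partial_y+u\partial_u-v\partial_v$, that is,
\begin{equation}\label{eq:generator}
\{J,G\}=\frac{d}{d\lambda}\Big|_{\lambda=1}G\circ R_\lambda .
\end{equation}
In particular
\begin{equation}\label{eq:charge}
\{J,H_0\}=0,\qquad \{J,x^{m+j}y^{m-j}\}=2j\,x^{m+j}y^{m-j}.
\end{equation}
The coefficient of $du\wedge dv$ in $dJ\wedge dH_0$ is
$J_uH_{0,v}-J_vH_{0,u}=\frac14(yu+xv)$, so
\begin{equation}\label{eq:indep}
dJ\wedge dH_0\not\equiv0 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}, assuming Theorem~\ref{thm:B}]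
If $\gamma\neq0$ and $(\alpha,\beta)\neq(0,0)$, apply Theorem~\ref{thm:B} with
$m=2$, $c_1=\beta$, $c_2=\alpha$, $W=0$. If $\alpha=\beta=0$, then $H=H_0$ with
$m=2$, and $J$ is an additional integral by \eqref{eq:charge} and
\eqref{eq:indep}. If $\gamma=0$, then \eqref{eq:motion} gives $\dot x=u$,
$\dot u=-2\beta x^3$, a closed system for $(x,u)$. The function
$F=u^2+\beta x^4$ has $\dot F=-4\beta x^3u+4\beta x^3u=0$, and the coefficient of
$du\wedge dv$ in $dF\wedge dH$ is $2u\cdot\frac12u=u^2\not\equiv0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:B}]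
Since $q_1=\frac12(x+y)$, the potential \eqref{eq:Va} equals
\[
V=\tfrac a8\,x^2(x+y)^2+\tfrac14x^2y^2
=\tfrac{a+2}8\,x^2y^2+\tfrac a4\,x^3y+\tfrac a8\,x^4 .
\]
In the notation of Theorem~\ref{thm:C}, $\gamma=0$ exactly when $a=-2$ and
$\alpha=\beta=0$ exactly when $a=0$; these cases have polynomial additional
integrals. For $a\neq0,-2$, Theorem~\ref{thm:B} applies with $m=2$,
$\gamma=\frac{a+2}8\neq0$, $c_1=\frac a4\neq0$, $c_2=\frac a8$, $W=0$.
\end{proof}

For $a=-2$ we have $\beta=-\frac12$, and the integral found above is
$u^2-\frac12x^4$. It explains \eqref{eq:minus2}: since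
$p_1^2+3ip_1p_2-2p_2^2=(p_1+ip_2)(p_1+2ip_2)=\frac12u(3u-v)$ and
$(iq_1-q_2)^3q_2=(ix)^3\frac{x-y}{2i}=-\frac12x^4+\frac12x^3y$, the function
\eqref{eq:minus2} equals $\frac32(u^2-\frac12x^4)-H$.

\section{The obstruction in degree four}\label{sec:idea}

Take $m=2$ and $H=H_0+\beta x^3y+\alpha x^4$ with $\beta\ne0$. The complex
rotations give
\[
H\circ R_\lambda=H_0+\lambda^2\beta\,x^3y+\lambda^4\alpha\,x^4 .
\]
Since $R_\lambda$ is canonical, an integral $F$ of $H$ yields the integral
$F\circ R_\lambda$ of $H\circ R_\lambda$. So $H$ is equivalent to an arbitrarily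
small perturbation of the integrable Hamiltonian $H_0$, whatever the size of
$\alpha$ and $\beta$, and an obstruction that appears in perturbation theory at
order $\lambda^2$ should be an obstruction for $H$ itself. The simplest way for
integrability to survive would be an integral
$J+\lambda F_1+\lambda^2F_2+\cdots$ of $H\circ R_\lambda$. The terms of order
$\lambda^2$ in the bracket give $\{H_0,F_2\}+\beta\{x^3y,J\}=0$, which by
\eqref{eq:charge} means $\{F_2,H_0\}=-2\beta x^3y$. We must therefore solve
\begin{equation}\label{eq:model}
\{G,H_0\}=x^3y .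
\end{equation}
Along each solution of $H_0$ such a $G$ is a primitive in time of $x^3y$. We
show that for $\gamma=-\frac12$ no polynomial $G$ satisfies \eqref{eq:model}.

The system of $H_0$ separates into a radial and an angular part, for every $m$.
Let $\rho=xy$ and consider a solution with $H_0=h$, $J=b$. Then
$\dot\rho=yu+xv$ and $2b=yu-xv$, so $\dot\rho^2-4b^2=4\rho\,uv$ with
$uv=2h-2\gamma\rho^m$. Also $u/x-v/y=(yu-xv)/\rho$. Hence
\begin{equation}\label{eq:separation}
\dot\rho^2=4b^2+8h\rho-8\gamma\rho^{m+1},\qquad
\frac{d}{dt}\log\frac xy=\frac{2b}{\rho}.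
\end{equation}
For $m=2$, $\gamma=-\frac12$, $h=0$ and $b\neq0$ the radial equation is
$\dot\rho^2=4\rho^3+4b^2$. The cubic has distinct roots, so the equation is
solved by a Weierstrass function $\rho=\wp(t)=t^{-2}(1+O(t^4))$. Near $t=0$ put
\[
r=\sqrt\rho=t^{-1}(1+O(t^4)),\qquad
E=\exp\Big(b\int_0^t\frac{dt'}{\rho(t')}\Big)=1+\tfrac b3\,t^3+O(t^6),
\]
and $x=rE$, $y=rE^{-1}$, $u=\dot x$, $v=\dot y$. The computation in the proof of
Lemma~\ref{lem:solutions} below shows that this is a solution of the system of
$H_0$. It is meromorphic at $t=0$, where it escapes to infinity. Along it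
\[
x^3y=\rho^2E^2=t^{-4}\big(1+O(t^4)\big)\big(1+\tfrac{2b}3t^3+O(t^6)\big)
=t^{-4}+\tfrac{2b}{3}\,t^{-1}+O(1).
\]
If $G$ is a polynomial, then $G$ evaluated on this solution is meromorphic at
$t=0$, and the derivative of a meromorphic function has residue zero. The
residue $\frac{2b}3\neq0$ contradicts \eqref{eq:model}: the primitive of $x^3y$
contains $\frac{2b}{3}\log t$. The residue comes from the small angle,
of order $bt^3$, by which the solution still turns as it escapes.

Three things separate this computation from a proof of Theorem~\ref{thm:B}.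
First, $F$ is only meromorphic near the origin and $R_\lambda$ expands $y$ and
$v$ as $\lambda\to0$, so $F\circ R_\lambda$ has no evident expansion in
$\lambda$; and to follow a solution to infinity we need coefficients that are
defined globally. Section~\ref{sec:weights} replaces $R_\lambda$ by a
contraction and obtains an expansion with rational coefficients, whose leading
term $F_0$ can be made independent of $H_0$. Second, $F_0$ is some rational
integral of $H_0$, not necessarily $J$. Section~\ref{sec:monodromy} shows by a
monodromy argument that it is invariant under rotations, which makes $dF_0$ a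
combination of $dH_0$ and $dJ$. Third, the residue has to be computed for
general $m$ and for rational $G$, which is done in Section~\ref{sec:residue}.

From now on $m\ge2$, $\gamma\neq0$ and $H$ are as in Theorem~\ref{thm:B}. We put
\[
\ell=\min\{j:c_j\neq0\},\qquad H_*=c_\ell\,x^{m+\ell}y^{m-\ell},\qquad
K=\mathbb C(x,y,u,v).
\]

\section{Weights and the expansion of a meromorphic integral}\label{sec:weights}

\subsection*{The weights}
The scaling $\sigma_s(x,y,u,v)=(sx,sy,s^mu,s^mv)$ contracts for small $s$ and
multiplies $uv$ and all monomials of degree $2m$ in $x,y$ by the same factor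
$s^{2m}$. Composing $R_\varepsilon$ with a high power of it gives a map that
contracts every coordinate and still separates the terms of degree $2m$. Let
$N=4m+2$ and $\delta_\varepsilon=\sigma_{\varepsilon^N}\circ R_\varepsilon$. This
map multiplies each coordinate $z$ by $\varepsilon^{w_z}$, with the positive
weights
\[
w_x=N+1,\qquad w_y=N-1,\qquad w_u=mN+1,\qquad w_v=mN-1 .
\]
The \emph{weight} of a monomial is the sum of the weights of its factors, and
\emph{homogeneous} refers to these weights from now on. The polynomial $H_0$ is
homogeneous of weight $D=2mN$, and $x^{m+j}y^{m-j}$ has weight $D+2j$. A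
monomial of degree at least $2m+1$ in $x,y$ has weight at least
$(N-1)(2m+1)=D+N-2m-1=D+2m+1$. This is the reason for the choice of $N$: all terms of
$W$ are heavier than all terms $x^{m+j}y^{m-j}$ with $j\le m$, and in particular
heavier than $H_*$. Finally,
\begin{equation}\label{eq:dualweights}
w_x+w_v=w_y+w_u=(m+1)N .
\end{equation}

\subsection*{Formal scaling}
Let $\mathcal O$ be the ring of germs at $0$ of holomorphic functions, an
integral domain, and let $\mathcal M$ be its field of fractions, the field of
germs of meromorphic functions. An additional first integral defines a germ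
$F\in\mathcal M$ with $\{H,F\}=0$, and $dF\wedge dH\neq0$ as a germ, by the
identity theorem on the connected domain of $F$.

Because the weights are positive, there are finitely many monomials of each
weight. So every $A\in\mathcal O$ is a sum $\sum_{k\ge0}A_{(k)}$ of polynomials
$A_{(k)}$ homogeneous of weight $k$, and we define
$A^\delta=\sum_k\varepsilon^kA_{(k)}\in\mathbb C[x,y,u,v][[\varepsilon]]$, the
formal version of $A\circ\delta_\varepsilon$. The map $A\mapsto A^\delta$ is an
injective ring homomorphism into the field $K((\varepsilon))$ of formal Laurent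
series over $K$, so it extends to a field embedding
\[
\mathcal M\to K((\varepsilon)),\qquad
F\mapsto F^\delta=\varepsilon^k\,(F_0+\varepsilon F_1+\varepsilon^2F_2+\cdots),
\qquad F_i\in K .
\]
For $F\neq0$ we take $F_0\neq0$, call it the \emph{leading part} of $F$, and set
$\operatorname{ord}F=k$; we also set $\operatorname{ord}0=+\infty$. As for any
Laurent series, $\operatorname{ord}(FG)=\operatorname{ord}F+\operatorname{ord}G$,
$\operatorname{ord}(F+G)\ge\min(\operatorname{ord}F,\operatorname{ord}G)$, and
leading parts multiply. This is the step that turns local data into global data: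
$F$ is a germ, while each $F_i$ is a rational function on $\mathbb C^4$. By the
weights computed above,
\begin{equation}\label{eq:Hexpansion}
H^\delta=\varepsilon^D\big(H_0+\varepsilon^{2\ell}H_*+O(\varepsilon^{2\ell+1})\big).
\end{equation}
Partial derivatives, and hence the bracket \eqref{eq:bracket}, act on
$K((\varepsilon))$ coefficientwise.

\begin{lemma}\label{lem:scaling}
Let $F,G\in\mathcal M$ and let $z$ be one of the coordinates $x,y,u,v$.
\begin{enumerate}
\item[(a)] If $F\ne0$, then $F_0$ is a quotient of homogeneous polynomials and
has weight $\operatorname{ord}F$.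
\item[(b)] $\partial_z(F^\delta)=\varepsilon^{w_z}(\partial_zF)^\delta$, and
$\operatorname{ord}\partial_zF\ge\operatorname{ord}F-w_z$.
\item[(c)] $\{F^\delta,G^\delta\}=\varepsilon^{(m+1)N}\{F,G\}^\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $F=A/B$ with $A,B\in\mathcal O$, then $F_0$ is the quotient of the
lowest-weight parts of $A$ and $B$, and
$\operatorname{ord}F=\operatorname{ord}A-\operatorname{ord}B$.

(b) The operator $\partial_z$ maps polynomials of weight $k$ to polynomials of
weight $k-w_z$, which gives the identity on $\mathcal O$. Let $L$ denote either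
of the maps $F\mapsto\partial_z(F^\delta)$ and
$F\mapsto\varepsilon^{w_z}(\partial_zF)^\delta$. Both satisfy
$L(BF)=L(B)F^\delta+B^\delta L(F)$. For $F=A/B$ this relation determines $L(F)$
from $L(A)$ and $L(B)$, so the two maps agree on $\mathcal M$. The inequality
follows because coefficientwise differentiation does not lower the order in
$\varepsilon$.

(c) Apply (b) to each term of \eqref{eq:bracket} and use \eqref{eq:dualweights}.
\end{proof}

\subsection*{Making the leading part independent of $H_0$}
Independence can be lost in passing to leading parts: $F$ may be independent of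
$H$ while $F_0$ is a function of $H_0$, as happens for $H+F$ when
$\operatorname{ord}F>D$. The remedy is to subtract powers of $H$. The point is
that this can raise the order only finitely many times.

\begin{lemma}\label{lem:leading}
If $H$ has an additional first integral, then it has a first integral
$F\in\mathcal M$ whose leading part satisfies $dF_0\wedge dH_0\not\equiv0$.
\end{lemma}

\begin{proof}
Let $\widetilde F\in\mathcal M$ be the germ of an additional integral and
$\omega=d\widetilde F\wedge dH\neq0$. Let $\mathcal S$ be the set of all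
$F\in\mathcal M$ with $\{H,F\}=0$ and $dF\wedge dH=\omega$; it contains
$\widetilde F$ and does not contain $0$. Choose coordinates $z,z'$ such that the
coefficient $\omega_{zz'}$ of $dz\wedge dz'$ in $\omega$ is nonzero. For
$F\in\mathcal S$, Lemma~\ref{lem:scaling}(b) gives
\[
\operatorname{ord}\omega_{zz'}
=\operatorname{ord}(F_zH_{z'}-F_{z'}H_z)\ge\operatorname{ord}F+D-w_z-w_{z'} .
\]
So $\operatorname{ord}$ is bounded above on $\mathcal S$. Take $F\in\mathcal S$
of maximal order $k$ and suppose that $dF_0\wedge dH_0=0$.

Let $\mathcal E=\sum_zw_z\,z\,\partial_z$ be the Euler field. It multiplies a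
homogeneous polynomial by its weight, and by the quotient rule the same holds for
quotients of homogeneous polynomials. The function $g=F_0^DH_0^{-k}$ has weight
$0$, so $\mathcal Eg=0$, and $dg\wedge dH_0=0$. Contracting this two-form with
$\mathcal E$ gives
\[
0=(\mathcal Eg)\,dH_0-(\mathcal EH_0)\,dg=-DH_0\,dg ,
\]
so $g$ is a nonzero constant. The polynomial $H_0=\frac12v\,u+\gamma x^my^m$ is
irreducible: it has degree one in $u$, so in any factorization one factor is
free of $u$ and divides both $\frac12v$ and $\gamma x^my^m$, which are coprime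
because $\gamma\neq0$. Comparing exponents of irreducible factors in
$F_0^D=gH_0^k$, we find $F_0=cH_0^n$ with $c\in\mathbb C^*$, $n\in\mathbb Z$ and
$nD=k$. Then $cH^n\in\mathcal M$ has order $k$ and leading part $F_0$. Hence
$F-cH^n$ has order greater than $k$, and it lies in $\mathcal S$ because
$\{H,H^n\}=0$ and $d(H^n)\wedge dH=0$. This contradicts the choice of $F$.
\end{proof}

\begin{proposition}\label{prop:equations}
If $H$ has an additional first integral, then there are $F_0,F_{2\ell}\in K$ with
\begin{equation}\label{eq:orders}
dF_0\wedge dH_0\not\equiv0,\qquad \{H_0,F_0\}=0,\qquad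
\{H_0,F_{2\ell}\}+\{H_*,F_0\}=0 .
\end{equation}
\end{proposition}

\begin{proof}
Take $F$ as in Lemma~\ref{lem:leading}, of order $k$. By
Lemma~\ref{lem:scaling}(c), $\{H^\delta,F^\delta\}=0$. In
\eqref{eq:Hexpansion} there are no terms strictly between $H_0$ and
$\varepsilon^{2\ell}H_*$, so the coefficients of $\varepsilon^{D+k}$ and
$\varepsilon^{D+k+2\ell}$ are the two brackets in \eqref{eq:orders}.
\end{proof}

\section{The solutions of the rotationally invariant system}\label{sec:solutions}

It remains to show that \eqref{eq:orders} has no rational solution. This is a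
question about rational functions along the solutions of $H_0$, and we need
these solutions in two regions: around a loop in the finite $\rho$-plane and
near $\rho=\infty$. The equations \eqref{eq:separation} say how to write them.
We use $\rho$ instead of time as the parameter, write $\eta$ for $\dot\rho$, and
put
\[
f_{h,b}(\rho)=4b^2+8h\rho-8\gamma\rho^{m+1}.
\]
The relations $yu=\frac12\dot\rho+b$ and $xv=\frac12\dot\rho-b$ give $u$ and $v$,
and a constant of integration $\kappa$ appears in the angular equation. The
following lemma covers both regions.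

\begin{lemma}\label{lem:solutions}
Let $\Sigma$ be a connected Riemann surface, $\rho:\Sigma\to\mathbb C^*$ a local
biholomorphism and $\Omega\subset\mathbb C^2$ a connected open set of parameters
$(h,b)$. Let $r,\eta,\Lambda$ be holomorphic functions on $\Sigma\times\Omega$
such that
\[
r^2=\rho,\qquad \eta^2=f_{h,b}(\rho)\neq0,\qquad
\partial_\rho\Lambda=\frac1{\rho\,\eta},
\]
where $\partial_\rho$ is the derivative in the local coordinate $\rho$ on
$\Sigma$. Put $E=e^{b\Lambda}$ and define
$\Psi:\mathbb C^*\times\Sigma\times\Omega\to\mathbb C^4$,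
$(\kappa,\sigma,h,b)\mapsto(x,y,u,v)$, by
\begin{equation}\label{eq:Psi}
x=\kappa rE,\qquad y=\kappa^{-1}rE^{-1},\qquad
u=x\,\frac{\eta/2+b}{\rho},\qquad v=y\,\frac{\eta/2-b}{\rho}.
\end{equation}
Then $xy=\rho$, $J=b$ and $H_0=h$ at the point $\Psi(\kappa,\sigma,h,b)$; the map
$\Psi$ is a local biholomorphism, hence open; and for every $G\in K$, wherever
$G\circ\Psi$ is defined,
\begin{equation}\label{eq:derivative}
\eta\,\partial_\rho(G\circ\Psi)=\{G,H_0\}\circ\Psi .
\end{equation}
\end{lemma}

\begin{proof}
We have $xy=r^2=\rho$, $J=\frac12[(\frac\eta2+b)-(\frac\eta2-b)]=b$, and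
$uv=(\frac14\eta^2-b^2)/\rho=2h-2\gamma\rho^m$, so $H_0=h$.

Let a dot denote $\eta\,\partial_\rho$, the derivative with respect to the time
defined by $dt=d\rho/\eta$. By the chain rule, \eqref{eq:derivative} follows once
\eqref{eq:motion} is verified for $V=\gamma(xy)^m$. We have $\dot\rho=\eta$,
$\dot r/r=\eta/(2\rho)$ and $\dot E/E=b/\rho$, so $\dot x=u$ and $\dot y=v$.
Differentiating $\eta^2=f_{h,b}(\rho)$ gives
$\dot\eta=\frac12f_{h,b}'(\rho)=4h-4\gamma(m+1)\rho^m$. Let
$\nu_\pm=(\frac\eta2\pm b)/\rho$, so that $u=x\nu_+$, $\dot x=x\nu_+$ and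
$v=y\nu_-$, $\dot y=y\nu_-$. Then $\dot u/x=\dot\nu_++\nu_+^2$ and
$\dot v/y=\dot\nu_-+\nu_-^2$, where
\begin{align*}
\rho^2(\dot\nu_\pm+\nu_\pm^2)
&=\tfrac12\rho\dot\eta-\big(\tfrac\eta2\pm b\big)\eta+\big(\tfrac\eta2\pm b\big)^2
=\tfrac12\rho\dot\eta-\tfrac14\eta^2+b^2\\
&=\big(2h\rho-2\gamma(m+1)\rho^{m+1}\big)-\big(2h\rho-2\gamma\rho^{m+1}\big)
=-2\gamma m\,\rho^{m+1}.
\end{align*}
Hence $\dot u=-2\gamma m\,x^my^{m-1}=-2V_y$ and
$\dot v=-2\gamma m\,x^{m-1}y^m=-2V_x$.

Finally, a tangent vector in the kernel of $d\Psi$ is annihilated by the
differentials of $(xy)\circ\Psi=\rho$, $H_0\circ\Psi=h$, $J\circ\Psi=b$ and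
$(x/y)\circ\Psi=\kappa^2E^2$. The first three show that its components along
$\Sigma\times\Omega$ vanish. Since $E\neq0$ does not depend on $\kappa$, the last
one shows that its $\kappa$-component vanishes too. So $d\Psi$ is injective, and
it is invertible because both manifolds have dimension four.
\end{proof}

Openness of $\Psi$ is used in the following form: a nonzero polynomial does not
vanish identically on the image of $\Psi$.

\section{Rational integrals of $H_0$ are invariant under rotations}\label{sec:monodromy}

\begin{proposition}\label{prop:invariant}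
Let $m\ge2$ and $\gamma\neq0$. Every $F_0\in K$ with $\{F_0,H_0\}=0$ satisfies
$\{J,F_0\}=0$.
\end{proposition}

The idea is that of the angle between successive turning points in a central
force field. When $\rho$ travels along a closed loop on which $\eta$ and $r$
return to their initial values, the solution \eqref{eq:Psi} comes back rotated
by some $R_\mu$. An integral is constant along the solution, so it takes the
same value at all points $R_{\mu^k}\xi$ of the rotation orbit of a point $\xi$. If
the numbers $\mu^k$ are distinct, a rational integral is constant on the whole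
orbit. We need a loop for which $\mu$ is a nonconstant function of $(h,b)$.

\subsection*{The loop}
Write $\rho=e^{i\theta}$ with $\theta\in\mathbb C$; then $r=e^{i\theta/2}$ is
single-valued and $d\rho/\rho=i\,d\theta$. At $(h,b)=(\gamma,0)$ we have
$f_{\gamma,0}=8\gamma\rho(1-\rho^m)$, and
$1-e^{im\theta}=-2ie^{im\theta/2}\sin(m\theta/2)$ gives
\begin{equation}\label{eq:ftheta}
f_{\gamma,0}(e^{i\theta})=-16i\gamma\,e^{i(m+2)\theta/2}\sin\frac{m\theta}2 .
\end{equation}
This entire function of $\theta$ has simple zeros at the integer multiples of
$L=2\pi/m$ and no others. Let $\operatorname{dist}(\theta)$ be the distance from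
$\theta$ to the segment $[0,L]$, and put
\[
\Delta=\{\operatorname{dist}<\tfrac34L\},\qquad
U=\{\tfrac14L<\operatorname{dist}<\tfrac34L\},\qquad
\Gamma=\{\operatorname{dist}=\tfrac12L\},
\]
with $\Gamma$ oriented counterclockwise. The set $\Delta$ is convex and contains
only the zeros $0$ and $L$. The annular region $U$ retracts onto $\Gamma$, so
$\pi_1(U)\cong\mathbb Z$ is generated by $\Gamma$. In the $\rho$-plane,
$\Gamma$ is a loop that goes around the arc of the unit circle joining the
turning points $1$ and $e^{2\pi i/m}$.

The function \eqref{eq:ftheta} has no zero on the compact set $\overline U$, so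
there is a polydisc $\Omega$ centered at $(\gamma,0)$ such that
$f_{h,b}(e^{i\theta})\neq0$ on $U\times\Omega$. Recall that a zero-free
holomorphic function on a connected manifold has a holomorphic square root if
its winding number about $0$ is even along loops that generate the fundamental
group. Here $\pi_1(U\times\Omega)$ is generated by $\Gamma\times\{(\gamma,0)\}$,
and the winding number is $2$ by the argument principle. So there is a
holomorphic $\eta$ on $U\times\Omega$ with $\eta^2=f_{h,b}(e^{i\theta})$.

The primitive $\Lambda$ is not single-valued on $U$. Let $\widetilde U\to U$ be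
the universal covering, $T$ the deck transformation corresponding to $\Gamma$,
and $\sigma_0\in\widetilde U$ a base point. Put
$\Lambda(\sigma,h,b)=\int_{\sigma_0}^\sigma i\,d\theta/\eta$.
Lemma~\ref{lem:solutions} applies with $\Sigma=\widetilde U$ and gives an open
map $\Psi:\mathbb C^*\times\widetilde U\times\Omega\to\mathbb C^4$. Under $T$
the functions $\rho,r,\eta$ are unchanged and $\Lambda$ increases by the period
\[
I(h,b)=\oint_\Gamma\frac{i\,d\theta}{\eta},
\]
which is holomorphic on $\Omega$. So $E$ is multiplied by $\mu=e^{bI(h,b)}$, and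
\eqref{eq:Psi} gives
\begin{equation}\label{eq:monodromy}
\Psi(\kappa,T\sigma,h,b)=R_{\mu(h,b)}\Psi(\kappa,\sigma,h,b).
\end{equation}

\begin{lemma}\label{lem:period}
We have $I(\gamma,0)\neq0$. Every nonempty open subset of $\Omega$ contains a point
$(h,b)$ with $|\mu(h,b)|\neq1$.
\end{lemma}

\begin{proof}
The function $Q(\theta)=\sin(m\theta/2)/(\theta(L-\theta))$ is holomorphic and
zero-free on the convex set $\Delta$ and positive on $[0,L]$; let $\sqrt Q$ be
the root that is positive on $[0,L]$. The function
$\chi(\theta)=i\theta\sqrt{1-L/\theta}$, with the principal root, is holomorphic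
on $\mathbb C\setminus[0,L]$ and satisfies $\chi^2=\theta(L-\theta)$. Its boundary
values on $(0,L)$ are $-\sqrt{\theta(L-\theta)}$ from above and
$+\sqrt{\theta(L-\theta)}$ from below. By \eqref{eq:ftheta}, at $(\gamma,0)$ we
have $\eta=C\,e^{i(m+2)\theta/4}\sqrt Q\,\chi$ on the connected set $U$, for one
of the two constants $C$ with $C^2=-16i\gamma$. The right side is holomorphic and
zero-free on $\Delta\setminus[0,L]$, so by Cauchy's theorem we may shrink
$\Gamma$ onto the segment. Circles of radius $\varrho$ about the endpoints
contribute $O(\varrho^{1/2})$, and the two sides of the segment, which are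
traversed in opposite directions with opposite values of $\eta$, contribute
equally. With $\theta=\frac\pi m+s$ we obtain
\[
I(\gamma,0)=\frac{2i}{C}\int_0^{L}\frac{e^{-i(m+2)\theta/4}}{\sqrt{\sin(m\theta/2)}}\,d\theta
=\frac{2i}{C}\,e^{-i(m+2)\pi/(4m)}
\int_{-\pi/m}^{\pi/m}\frac{\cos\big((m+2)s/4\big)}{\sqrt{\cos(ms/2)}}\,ds ,
\]
since the odd part of the integrand integrates to zero. For $|s|<\pi/m$ we have
$(m+2)|s|/4<(m+2)\pi/(4m)\le\pi/2$, where the last inequality is equivalent to
$m\ge2$. The integrand is positive, so $I(\gamma,0)\neq0$.

The function $\Phi=bI(h,b)$ satisfies $\partial_b\Phi(\gamma,0)=I(\gamma,0)\ne0$,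
so it is nonconstant on $\Omega$ and, by the identity theorem, on every nonempty
open subset $\Omega'\subset\Omega$. By the open mapping theorem, applied on a
complex line along which $\Phi$ is nonconstant, $\Phi(\Omega')$ contains a disc
and hence a point off the imaginary axis. There $|\mu|=e^{\operatorname{Re}\Phi}\neq1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:invariant}]
Write $F_0=A/B$ with polynomials $A,B$. Then $\{J,F_0\}=P/B^2$ with
$P=B\{J,A\}-A\{J,B\}$. Suppose that $P\neq0$. The set where
$(BP)\circ\Psi\neq0$ is open and nonempty, and so is its projection to $\Omega$.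
By Lemma~\ref{lem:period} it contains a point $(\kappa,\sigma_1,h,b)$ with
$|\mu|\neq1$, where $\mu=\mu(h,b)$. Fix these $\kappa,h,b$, and write
$\xi(\sigma)=\Psi(\kappa,\sigma,h,b)$ and $\xi_1=\xi(\sigma_1)$.

The holomorphic function $B\circ\xi$ on the connected surface $\widetilde U$ is
not identically zero, so its zero set is discrete and has connected complement.
On the complement $F_0\circ\xi$ has zero derivative, by \eqref{eq:derivative}
and $\eta\ne0$, so it is a constant $c$. By continuity $(A-cB)\circ\xi=0$ on all
of $\widetilde U$, including the points where $B\circ\xi$ vanishes. Evaluating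
at $T^k\sigma_1$ and using \eqref{eq:monodromy}, we get
\[
(A-cB)(R_{\mu^k}\xi_1)=0\qquad(k\in\mathbb Z).
\]
The function $\lambda\mapsto(A-cB)(R_\lambda\xi_1)$ is a Laurent polynomial; this
is where the rationality of $F_0$ enters. It vanishes at the infinitely many
distinct points $\mu^k$, so it vanishes identically. Since $B(\xi_1)\neq0$, we
have $F_0(R_\lambda\xi_1)=c$ for $\lambda$ near $1$, and \eqref{eq:generator}
gives $\{J,F_0\}(\xi_1)=0$. This contradicts $P(\xi_1)\neq0$.
\end{proof}

\section{The residue at infinity}\label{sec:residue}

The next statement generalizes the computation of Section~\ref{sec:idea}. The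
factor $\psi$ is allowed because the leading part $F_0$ need not be $J$; it
plays the role of the derivative of $F_0$ with respect to $J$, and it is
harmless because it is constant along each solution.

\begin{proposition}\label{prop:residue}
Let $m\ge2$, $\gamma\neq0$, $1\le\ell\le m$, and let $\psi\in K$ be nonzero with
$\{\psi,H_0\}=0$. Then no $G\in K$ satisfies
$\{G,H_0\}=\psi\,x^{m+\ell}y^{m-\ell}$.
\end{proposition}

\begin{proof}
For $m=2$ time itself was a good parameter at the point of escape. In general we
need a parameter in which both $\sqrt\rho$ and $\sqrt{\rho^{m+1}}$ are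
single-valued near $\rho=\infty$, so we put $\rho=\tau^{-2}$. Then
\[
f_{h,b}=-8\gamma\,\tau^{-2m-2}\Big(1-\frac h\gamma\,\tau^{2m}-\frac{b^2}{2\gamma}\,\tau^{2m+2}\Big).
\]
Let $\Omega=\{|h|<1,|b|<1\}$ and choose $\tau_0>0$ so small that the bracket
differs from $1$ by less than $\frac12$ for $|\tau|<\tau_0$, $(h,b)\in\Omega$.
Let $S$ be its principal square root, so that $S$ is holomorphic and zero-free
and $S^{-1}=1+O(\tau^{2m})$. Fix $\nu$ with $\nu^2=-8\gamma$ and put
$r=\tau^{-1}$, $\eta=\nu\,\tau^{-(m+1)}S$. Since $d\rho=-2\tau^{-3}d\tau$,
\begin{equation}\label{eq:forms}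
dt=\frac{d\rho}{\eta}=-\frac2\nu\,\frac{\tau^{m-2}}{S}\,d\tau,\qquad
\frac{d\rho}{\rho\,\eta}=-\frac2\nu\,\frac{\tau^m}{S}\,d\tau .
\end{equation}
The second form is holomorphic at $\tau=0$. Let $\Lambda$ be its primitive that
vanishes at $\tau=0$:
\[
\Lambda=-\frac{2}{\nu(m+1)}\,\tau^{m+1}+O(\tau^{3m+1}).
\]
Lemma~\ref{lem:solutions} applies with $\Sigma=\{0<|\tau|<\tau_0\}$. Since
$E=e^{b\Lambda}$ is holomorphic and zero-free for $|\tau|<\tau_0$, the
coordinates \eqref{eq:Psi} are, for fixed $\kappa,h,b$, single-valued meromorphic
functions of $\tau$ on the full disc, with a pole at most at $\tau=0$.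

Suppose that $G$ exists. Let $\Pi$ be the product of $J$, the denominator of $G$,
and the numerator and denominator of $\psi$. It is a nonzero polynomial, so
$\Pi\circ\Psi\neq0$ at some point $(\kappa,\tau_1,h,b)$. Fix these $\kappa,h,b$
and let $\xi(\tau)=\Psi(\kappa,\tau,h,b)$. Then $b=J(\xi(\tau_1))\neq0$. The
denominators of $G$ and $\psi$ do not vanish identically along $\xi$, so
$g=G\circ\xi$ and $\psi\circ\xi$ are meromorphic on the disc $|\tau|<\tau_0$. By
\eqref{eq:derivative}, $\psi\circ\xi$ is a constant $c$, and
$c=\psi(\xi(\tau_1))\neq0$. Along $\xi$ we have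
$x^{m+\ell}y^{m-\ell}=\rho^m(x/y)^\ell=\kappa^{2\ell}\tau^{-2m}e^{2\ell b\Lambda}$.
By \eqref{eq:derivative} and \eqref{eq:forms}, and because $3m+1\ge2m+2$,
\begin{equation}\label{eq:gprime}
g'(\tau)=-\frac{2c\,\kappa^{2\ell}}{\nu}\,\tau^{-m-2}\,
\big(1+O(\tau^{2m})\big)
\Big(1-\frac{4\ell b}{\nu(m+1)}\,\tau^{m+1}+O(\tau^{2m+2})\Big).
\end{equation}
Since $m\ge2$ we have $2m>m+1$, so the coefficient of $\tau^{m+1}$ in the product
of the two brackets is exactly $-\frac{4\ell b}{\nu(m+1)}$. Therefore
\[
\operatorname{Res}_{\tau=0}g'=\frac{8\,\ell\,b\,c\,\kappa^{2\ell}}{\nu^2(m+1)}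
=-\frac{\ell\,b\,c\,\kappa^{2\ell}}{\gamma(m+1)}\neq0 .
\]
This is impossible for the derivative of a function meromorphic at $\tau=0$.
\end{proof}

For $m=2$, $\ell=1$, $\gamma=-\frac12$, $c=\kappa=1$ the residue is the number
$\frac{2b}3$ found in Section~\ref{sec:idea}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $H$ has an additional first integral, and take $F_0,F_{2\ell}\in K$
as in Proposition~\ref{prop:equations}. By Proposition~\ref{prop:invariant},
$\{J,F_0\}=0$.

We first express $dF_0$ through $dH_0$ and $dJ$, by linear algebra over the field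
$K$. One-forms and vector fields with rational coefficients are dual $K$-vector
spaces of dimension four. For $A\in K$ let $X_A=\{\cdot,A\}$, that is,
$X_A=2(A_v\partial_x+A_u\partial_y-A_y\partial_u-A_x\partial_v)$; up to signs, order and the
factor $2$, its components are those of $dA$. By \eqref{eq:indep}, $dH_0$ and $dJ$ are
linearly independent over $K$, hence so are $X_{H_0}$ and $X_J$, and the
one-forms that annihilate both fields form a space of dimension two. This space
contains $dH_0$ and $dJ$ because $\{H_0,J\}=0$, so they form a basis, and it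
contains $dF_0$ because $\{F_0,H_0\}=\{F_0,J\}=0$. Thus
\[
dF_0=\psi_1\,dH_0+\psi_2\,dJ,\qquad \psi_1,\psi_2\in K,
\]
and $\psi_2\neq0$ because $dF_0\wedge dH_0\not\equiv0$.

The coefficients are integrals of $H_0$. Indeed, applying $d$ gives
$d\psi_1\wedge dH_0+d\psi_2\wedge dJ=0$. Contracting with $X_{H_0}$, which
annihilates $dH_0$ and $dJ$, gives
$\{\psi_1,H_0\}\,dH_0+\{\psi_2,H_0\}\,dJ=0$, so
$\{\psi_1,H_0\}=\{\psi_2,H_0\}=0$.

Now use the last equation in \eqref{eq:orders}. The bracket $\{H_*,F_0\}$ depends
linearly on $dF_0$, and $\{H_*,J\}=-2\ell H_*$ by \eqref{eq:charge}. Hence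
\[
\{F_{2\ell},H_0\}=\{H_*,F_0\}=\psi_1\{H_*,H_0\}+\psi_2\{H_*,J\}
=\{\psi_1H_*,H_0\}-2\ell\,\psi_2H_* .
\]
The rational function $G=F_{2\ell}-\psi_1H_*$ therefore satisfies
$\{G,H_0\}=\psi\,x^{m+\ell}y^{m-\ell}$ with $\psi=-2\ell c_\ell\,\psi_2$, which is
nonzero and commutes with $H_0$. This contradicts
Proposition~\ref{prop:residue}.
\end{proof}

This completes the proofs of Theorems~\ref{thm:A}, \ref{thm:C} and~\ref{thm:B}.

\section{The role of the hypotheses}\label{sec:hypotheses}

\begin{remark}[$\gamma\neq0$ and $c_\ell\neq0$]
The integrable cases of Theorem~\ref{thm:C} show that neither hypothesis can be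
dropped. The condition $\gamma\neq0$ makes $H_0$ irreducible in
Lemma~\ref{lem:leading}, produces the turning points that the loop $\Gamma$
surrounds, and determines the behavior $\eta\sim\nu\tau^{-(m+1)}$ at infinity.
The condition $c_\ell\neq0$ makes $\psi$ nonzero in the last step.
\end{remark}

\begin{remark}[$m\ge2$]
For $m=1$ and $V=\gamma xy+c_1x^2$ we have $\dot x=u$, $\dot u=-2\gamma x$, so
$F=u^2+2\gamma x^2$ is an integral, and the coefficient of $du\wedge dv$ in
$dF\wedge dH$ is $u^2\not\equiv0$. The step that fails is
Proposition~\ref{prop:invariant}: the same $F$ commutes with $H_0$, while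
$\{J,F\}=2F\neq0$. The residue is not the cause. For $m=\ell=1$ we have
$S^{-1}=1+\frac h{2\gamma}\tau^2+O(\tau^4)$, and the coefficient of $\tau^{2}$ in
the product of the brackets in \eqref{eq:gprime} becomes
$\frac{h}{2\gamma}-\frac{2b}{\nu}$, which is still nonzero for generic $(h,b)$.
\end{remark}

\begin{remark}[the symmetry is broken on one side]
The degree condition on $W$ and the absence of terms $x^{m-j}y^{m+j}$ with
$j\ge1$ are used only in \eqref{eq:Hexpansion}. A term $x^{m-j}y^{m+j}$ has
weight $D-2j$, below that of $H_0$, and would change the leading part of $H$.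
The conclusion can then fail:
$q_1^4+q_2^4=\frac34x^2y^2+\frac18x^4+\frac18y^4$ has the additional integral
$\frac12p_1^2+q_1^4$, whereas $\frac34x^2y^2+\frac18x^4$ has none by
Theorem~\ref{thm:C}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{LMV}
Jaume Llibre, Adam Mahdi, Cl\`audia Va,
\emph{Analytic integrability of Hamiltonian systems with a homogeneous polynomial
potential of degree 4}, preprint,
\texttt{https://ddd.uab.cat/\allowbreak pub/\allowbreak artpub/\allowbreak 2011/\allowbreak gsduab\_2695/\allowbreak joumatphy\_a2011v52p12702preprint.pdf},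
doi:10.1063/1.3544473.

\end{thebibliography}
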